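# A representation $\pi$ of $\mathrm{GL}_{131}(F)$ for which $\pi\times\pi$ is not semisimple

## 1. Squares $\pi\times\pi$ in small cases, and the theorem

Let $F$ be a non-archimedean local field, not necessarily commutative: $F$ may be a central division algebra of finite dimension over a non-archimedean local field. A *representation* of $\mathrm{GL}_n(F)$ is a smooth complex representation of finite length. We write $\mathrm{Irr}_n$ for the set of classes of irreducible representations of $\mathrm{GL}_n(F)$, and $\mathrm{Irr}=\bigcup_{n\ge 0}\mathrm{Irr}_n$. For $\pi_1,\pi_2$ representations of $\mathrm{GL}_{n_1}(F),\mathrm{GL}_{n_2}(F)$, let $\pi_1\times\pi_2$ be the normalized parabolic induction of $\pi_1\otimes\pi_2$ from the standard parabolic subgroup with Levi subgroup $\mathrm{GL}_{n_1}(F)\times \mathrm{GL}_{n_2}(F)$. Semisimple means: a direct sum of irreducibles. We ask: is $\pi\times\pi$ semisimple for every $\pi\in\mathrm{Irr}$?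

The answer one would first guess is *yes*. Let us test it.

Suppose that $\pi$ becomes unitarizable after a twist by a character of $\mathrm{GL}_n(F)$. Normalized induction preserves unitarizability and commutes with twisting, so $\pi\times\pi$ is, up to a twist, a unitarizable representation of finite length. Orthogonal complements of subrepresentations then split them off, and $\pi\times\pi$ is semisimple. This covers every irreducible representation of $\mathrm{GL}_1(F)=F^\times$, since $F^\times$ is compact modulo its center.

Let $F$ be commutative and $n=2$. A cuspidal representation, a twist of the Steinberg representation, or a character is unitarizable up to a twist. The remaining case is an irreducible $\pi=\chi_1\times\chi_2$. By Zelevinsky, a product of characters of $F^\times$ is irreducible if and only if no two of them differ by the factor $\nu^{\pm1}$, where $\nu$ is the absolute value. The list $\chi_1,\chi_2,\chi_1,\chi_2$ has this property if the list $\chi_1,\chi_2$ does. So $\pi\times\pi$ is irreducible, and the guess is right for $n=2$.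

Products of *different* representations are another matter. For $F$ commutative, $\nu^{1/2}\times\nu^{-1/2}$ has length $2$ (constituents: the trivial and the Steinberg representation) and does not split. So the guess is that something about two equal factors forces splitting. It does not.

**Theorem 1.1.** Let $F$ be any non-archimedean local field, commutative or not.

(a) There is $\pi\in \mathrm{Irr}_{131}$ such that $\pi\times\pi$ has length $3$ and is not semisimple. In the Grothendieck group $[\pi\times\pi]=[E]+2[L]$ with $E\not\cong L$ irreducible, $L\times L$ irreducible and $\dim\mathrm{Hom}(\pi\times\pi,L)=1$.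

(b) This $\pi\times \pi$ is uniserial, with socle $L$, middle layer $E$ and head $L$.

(c) For every $n\ge 131$ there is $\pi\in\mathrm{Irr}_n$ with $\pi\times\pi$ not semisimple.

In particular, for every $F$ the answer to the question is *no*.

## 2. From $\mathrm{GL}_n(F)$ to quiver Hecke algebras

This section moves the problem to modules over an algebra with generators and relations.

**From groups to affine Hecke algebras.** Let $q>1$ be the cardinality of the residue field of $F$, $G_m=\mathrm{GL}_m(F)$, $I$ an Iwahori subgroup, and $H_m=\mathcal H(G_m,I)$. This is the affine Hecke algebra of type $\mathrm{GL}_m$ with parameter $q$, with generators $T_i$, $X_j^{\pm1}$. The functor $V\mapsto V^I$ is an equivalence from the direct factor of the category of smooth representations that are generated by their $I$-fixed vectors onto $H_m$-modules, and finite length corresponds to finite dimension (Borel, Casselman; Bushnell–Kutzko, Proc. LMS 77 (1998); Sécherre, Ann. Sci. ÉNS 38 (2005) for division algebras). Suitably normalized, Jacquet functors correspond to restriction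 to $H_{m_1}\otimes H_{m_2}$. By second adjointness, the left adjoint $H_m\otimes_{H_{m_1}\otimes H_{m_2}}(-)$ of restriction corresponds to parabolic induction from the opposite parabolic, that is, to $\times$ with the two factors interchanged. For $\pi\times\pi$ the interchange does not matter.

**Definition (quiver Hecke algebra).** Let $J=\{1,\dots,6\}$ be the vertices of the Dynkin diagram $A_6$, and let $\beta=\sum_i b_i\alpha_i$ with $b_i\ge0$, of height $m=\sum b_i$. Let $J^\beta$ be the set of words $\nu\in J^m$ containing each letter $i$ exactly $b_i$ times. Put $Q_{ii}=0$, $Q_{ij}=1$ if $|i-j|>1$, and $Q_{ij}(u,v)=\varepsilon_{ij}(u-v)$ with $\varepsilon_{ij}=-\varepsilon_{ji}\in\{\pm1\}$ if $|i-j|=1$. The algebra $R(\beta)$ over $\mathbb C$ has generators $e(\nu)$ ($\nu\in J^\beta$), $x_1,\dots,x_m$, $\tau_1,\dots,\tau_{m-1}$. The $e(\nu)$ are orthogonal idempotents with sum $1$. The $x_k$ commute with each other and with the $e(\nu)$. One has $\tau_ke(\nu)=e(s_k\nu)\tau_k$ and $\tau_k\tau_l=\tau_l\tau_k$ for $|k-l|>1$. Finally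
$$\tau_k^2e(\nu)=Q_{\nu_k\nu_{k+1}}(x_k,x_{k+1})e(\nu),$$
$$(\tau_kx_l-x_{s_k(l)}\tau_k)e(\nu)=\begin{cases}-e(\nu)& l=k,\ \nu_k=\nu_{k+1},\\ e(\nu)& l=k+1,\ \nu_k=\nu_{k+1},\\ 0&\text{otherwise,}\end{cases}$$
and $(\tau_{k+1}\tau_k\tau_{k+1}-\tau_k\tau_{k+1}\tau_k)e(\nu)$ equals $\varepsilon_{\nu_k\nu_{k+1}}e(\nu)$ if $\nu_k=\nu_{k+2}$ and $|\nu_k-\nu_{k+1}|=1$, and $0$ otherwise.

From now on *module* means: finite-dimensional (ungraded) $R(\beta)$-module on which the $x_k$ are nilpotent. The convolution product of an $R(\beta)$-module $M$ and an $R(\gamma)$-module $N$ is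
$$M\circ N=R(\beta+\gamma)e(\beta,\gamma)\otimes_{R(\beta)\otimes R(\gamma)}(M\otimes N),$$
where $e(\beta,\gamma)$ is the sum of the $e(\nu\mu)$ with $\nu\in J^\beta$, $\mu\in J^\gamma$.

**From affine Hecke to quiver Hecke algebras.** By Brundan–Kleshchev (Invent. Math. 178 (2009)) and Rouquier (Algebra Colloq. 19 (2012)), since $q$ is not a root of unity, finite-dimensional $H_m$-modules on which the $X_j$ have eigenvalues in $\{q,\dots,q^6\}$ are equivalent to modules over $\bigoplus_{\mathrm{ht}\,\beta=m}R(\beta)$. On each weight block the isomorphism expresses $X_k$ through $x_k$, and $T_k$ through $x_k,x_{k+1},\tau_k$ only. So restriction functors match. Hence their left adjoints match, and induction corresponds to $\circ$. Consequently it suffices to study $M\circ M$ for a simple module $M$. If $M$ has height $m$, it gives $\pi\in\mathrm{Irr}_m$, and $M\circ M$ gives $\pi\times\pi$.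

**Facts used (Khovanov–Lauda).**

* The product $\circ$ is exact in both variables and associative.
* $R(\beta+\gamma)e(\beta,\gamma)$ is free as a right $R(\beta)\otimes R(\gamma)$-module with basis $\tau_w$, where $w$ runs over the minimal coset representatives (increasing on each of the two blocks), with one arbitrary reduced word fixed for each $w$. So $M\circ N=\bigoplus_w\tau_w(M\otimes N)$.
* Polynomials in the $x_k$ that are symmetric in the variables of each color are central.
* Simple modules are gradable, and $\mathrm{End}(S)=\mathbb C$ for simple $S$.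
* Let $K$ be the Grothendieck ring of all modules for all $\beta$, with product $[M][N]=[M\circ N]$. The classes of simple modules are a $\mathbb Z$-basis. $K$ is the specialization at $q=1$ of an integral form of $A_q(\mathfrak n)$. So $K$ is commutative and $K_{\mathbb C}=\mathbb C[N]$, with $N$ the unipotent upper triangular group of type $A_6$.

**Definition.** A simple module $X$ is *real* if $X\circ X$ is simple.

## 3. Three products computed by hand

Let $L(i)$ be the one-dimensional module of $R(\alpha_i)$ ($x_1$ acts by $0$), and $L(ij)$, for $|i-j|=1$, the one-dimensional module of $R(\alpha_i+\alpha_j)$ on which $e(ij)=1$ and all $x_k,\tau_1$ act by $0$.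

**Example 3.1 ($L(i)$ is real).** $L(i)\circ L(i)$ has basis $w,\tau w$, where $x_1w=x_2w=0$ and $\tau=\tau_1$. The relations give $\tau^2w=0$, $x_2\tau w=\tau x_1w+w=w$ and $x_1\tau w=-w$. A nonzero submodule contains some $aw+b\tau w\ne0$. If $b\neq 0$, applying $x_2$ gives $bw$. So it contains $w$, hence everything: $L(i)\circ L(i)$ is simple. It is the only simple $R(2\alpha_i)$-module, because in any simple module some nonzero vector is killed by the commuting nilpotent $x_1,x_2$, and this vector gives a surjection from $L(i)\circ L(i)$.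

**Example 3.2 (a product that does not split).** $L(1)\circ L(2)$ has basis $w=e(12)w$ and $\tau w=e(21)\tau w$, with $\tau^2w=Q_{12}(x_1,x_2)w=0$. So $\tau w$ spans a submodule $L(21)$ with quotient $L(12)$. Since $w$ generates the whole module, the extension does not split.

**Example 3.3 ($L(12)$ is real).** $V=L(12)\circ L(12)$ has dimension $6$. The six shuffles of $12$ with $12$ give the word $1212$ twice and $1122$ four times. Now $e(1122)V$ is a module over $R(2\alpha_1)\otimes R(2\alpha_2)$, and by Example 3.1 nonzero modules over this algebra have dimension at least $4$. If $T$ were a nonzero proper submodule, then one of $T$, $V/T$, call it $U$, would satisfy $e(1122)U=0$, so $U=e(1212)U\ne0$. But $\tau_1,\tau_2,\tau_3$ send $e(1212)U$ to the weight spaces of $2112,1122,1221$, which are zero in $U$, while $(\tau_2\tau_1\tau_2-\tau_1\tau_2\tau_1)e(1212)=\pm e(1212)$. So $U=0$, a contradiction. Thus $V$ is simple.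

The guess survives these tests.

## 4. Self-duality of $M\circ M$, and where it stops helping

A natural approach to the guess is duality. Let $S\mapsto S^*$ be the duality given by the anti-involution of $R(\beta)$ fixing the generators. Then
$$(M\circ N)^*\cong N^*\circ M^*,\qquad S^*\cong S\ \text{ for simple } S \tag{4.1}$$
(Lauda–Vazirani, Adv. Math. 228 (2011), and Khovanov–Lauda). So for simple $M$ the module $V=M\circ M$ is self-dual, and its socle is isomorphic to its head. Here we see what two equal factors buy: $L(1)\circ L(2)$ is not self-dual.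

**Observation 4.2.** Let $M$ be simple. If no simple module occurs twice in $V=M\circ M$, then $V$ is semisimple.

*Proof.* Let $S$ be in the head of $V$. Then $S$ is also in the socle. The copy of $S$ in the socle is not in the kernel of $V\to S$, for otherwise $S$ would occur twice. So $\mathrm{soc}\,V\to V/\mathrm{rad}\,V$ is surjective, hence an isomorphism because the two are isomorphic. Thus $V=\mathrm{soc}\,V\oplus\mathrm{rad}\,V$. If $\mathrm{rad}\,V\neq0$, then $\mathrm{rad}\,V$ has a nonzero head, and the head of $V$ would be strictly larger than $\mathrm{soc}\,V$. So $\mathrm{rad}\,V=0$. $\square$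

The argument breaks exactly when some simple $L$ occurs twice: one copy can sit in the head and the other in the socle. The smallest pattern of this kind with another layer between them is a chain $L,E,L$, which is compatible with self-duality. To produce it we need a simple $M$ with $[M\circ M]=[E]+2[L]$ and a proof that $\dim\mathrm{Hom}(M\circ M,L)=1$. The second half is essential, because $E\oplus L\oplus L$ has the same class.

The tools are: a lemma on submodules of triple products (§5), canonical maps $r_{M,N}:M\circ N\to N\circ M$ (§§6–7), and the cluster structure of $\mathbb C[N]$ (§§8–9), which supplies enough explicit classes of simple modules.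

## 5. Submodules of triple products

The next lemma says that inside $M_1\circ M_2\circ M_3$ a containment between "left" and "right" submodules must come from a submodule of the middle factor. With $M_2$ simple, it will produce all our contradictions.

**Lemma 5.1** (Kang–Kashiwara–Kim–Oh). Let $U\subset M_1\circ M_2$ and $V\subset M_2\circ M_3$ be submodules.

(I) If $U\circ M_3\subset M_1\circ V$, there is a submodule $N\subset M_2$ with $U\subset M_1\circ N$ and $N\circ M_3\subset V$.

(II) If $M_1\circ V\subset U\circ M_3$, there is a submodule $N\subset M_2$ with $V\subset N\circ M_3$ and $M_1\circ N\subset U$.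

*Proof.* Let $m_i$ be the height of $M_i$.

(II) Put $N=\{u\in M_2: M_1\otimes u\subset U\}$. It is a submodule, since $M_1\otimes au=(1\otimes a)(M_1\otimes u)$. As $M_1\circ N$ is generated by $M_1\otimes N$, we have $M_1\circ N\subset U$. Let $y\in V$. Write $y=\sum_{w,j}\tau_w(u_{w,j}\otimes v_j)$ with $(v_j)$ a basis of $M_3$ and $w$ minimal representatives for $S_{m_2}\times S_{m_3}$. For $m\in M_1$,
$$m\otimes y=\sum_{w,j}(1\otimes\tau_w)(m\otimes u_{w,j}\otimes v_j)\in U\circ M_3=\bigoplus_{w'}\tau_{w'}(U\otimes M_3),$$
where $w'$ runs over the minimal representatives for $S_{m_1+m_2}\times S_{m_3}$. The permutation $1\times w$ fixes $1,\dots,m_1$ and is increasing on $m_1+1,\dots,m_1+m_2$ with values $>m_1$, and it is increasing on the last block. So it is one of the $w'$, and we may use the shifted reduced word of $w$ for it. Comparing components in $\bigoplus_{w'}\tau_{w'}((M_1\circ M_2)\otimes M_3)$ gives $\sum_jm\otimes u_{w,j}\otimes v_j\in U\otimes M_3$, hence $m\otimes u_{w,j}\in U$ for all $w,j$. As $m$ was arbitrary, $u_{w,j}\in N$ and $y\in N\circ M_3$.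

(I) Put $N=\{u\in M_2:u\otimes M_3\subset V\}$. It is a submodule and $N\circ M_3\subset V$. Let $x=\sum_{w,j}\tau_w(v_j\otimes u_{w,j})\in U$ with $(v_j)$ a basis of $M_1$. For $m\in M_3$,
$$x\otimes m=\sum_{w,j}(\tau_w\otimes1)(v_j\otimes u_{w,j}\otimes m)\in M_1\circ V=\bigoplus_{w'}\tau_{w'}(M_1\otimes V),$$
and each $w\times1$ is a minimal representative for $S_{m_1}\times S_{m_2+m_3}$: on the second block it is increasing with values at most $m_1+m_2$, and then it is the identity. So $\sum_jv_j\otimes(u_{w,j}\otimes m)\in M_1\otimes V$, hence $u_{w,j}\otimes m\in V$. Thus $u_{w,j}\in N$ and $x\in M_1\circ N$. $\square$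

## 6. R-matrices and the integers $\Lambda(M,N)$, $\mathfrak d(M,N)$

**Intertwiners.** We recall from Kang–Kashiwara–Kim (Invent. Math. 211 (2018), §1) how to move one factor past another. Put $\varphi_ke(\nu)=(\tau_k(x_k-x_{k+1})+1)e(\nu)$ if $\nu_k=\nu_{k+1}$, and $\varphi_ke(\nu)=\tau_ke(\nu)$ otherwise. The $\varphi_k$ satisfy the braid relations, so $\varphi_w$ is defined for each permutation $w$. One has $\varphi_wx_k=x_{w(k)}\varphi_w$; $\varphi_w\tau_k=\tau_{w(k)}\varphi_w$ if $w(k+1)=w(k)+1$; and $\varphi_k^2e(\nu)=(Q_{\nu_k\nu_{k+1}}(x_k,x_{k+1})+\delta_{\nu_k\nu_{k+1}})e(\nu)$. Let $w$ be the block transposition. By these rules $u\otimes v\mapsto\varphi_w(v\otimes u)$ is $R(\beta)\otimes R(\gamma)$-linear on $M\otimes N$. So it defines a homomorphism $M\circ N\to N\circ M$, natural in $M$ and $N$.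

**Spectral parameter.** This map can be zero. To repair this we deform. Let $M_z=\mathbb C[z]\otimes M$ with $x_k$ acting by $x_k+z$ and $\tau_k$ as before; this is allowed since the relations involve only differences of the $x$'s. We get $\mathbb C[z]$-linear homomorphisms
$$R_{M_z,N}:M_z\circ N\to N\circ M_z,\qquad R_{N,M_z}:N\circ M_z\to M_z\circ N .$$
The block transpositions factor with additive lengths, so
$$R_{M_z,N\circ N'}=(N\circ R_{M_z,N'})(R_{M_z,N}\circ N'),\qquad R_{(M\circ M')_z,N}=(R_{M_z,N}\circ M')(M\circ R_{M'_z,N}).\tag{6.1}$$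
By the formula for $\varphi_k^2$, the composite $R_{N,M_z}R_{M_z,N}$ is given on $e(\nu)M\otimes e(\mu)N$ by
$$\prod_{\nu_a\neq\mu_b}Q_{\nu_a\mu_b}(x_a+z,x_b).$$
The factors with $|\nu_a-\mu_b|>1$ are $1$, and those with $|\nu_a-\mu_b|=1$ are $\pm(z+x_a-x_b)$. So as a polynomial in $z$ this is $\pm z^c$ plus lower terms whose coefficients are nilpotent operators. Here
$$c=c(\beta,\gamma)=\sum_{|i-j|=1}b_ic_j\qquad\Big(\beta=\sum b_i\alpha_i,\ \gamma=\sum c_j\alpha_j\Big),$$
and the sign depends only on $\beta,\gamma$. Looking at the highest power of $z$ in a vector, we see that this operator is injective on $\mathbb C[z]\otimes M\otimes N$. Since $\circ$ is exact, $R_{M_z,N}$ is injective, hence nonzero when $M,N\ne0$.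

Let $M,N$ be simple. Each coefficient in $z$ of the product is symmetric in the variables of each color, hence central in $R(\beta)\otimes R(\gamma)$. So it acts on the simple module $M\otimes N$ by a scalar. For the lower powers of $z$ this scalar is nilpotent, that is, $0$. Hence
$$R_{N,M_z}R_{M_z,N}=\pm z^{c(\beta,\gamma)}\qquad(M,N\text{ simple}).\tag{6.2}$$

**Definition.** For $M,N$ simple let $s(M,N)$ be the largest $s$ such that $R_{M_z,N}$ is divisible by $z^s$, and let
$$r_{M,N}=(z^{-s(M,N)}R_{M_z,N})|_{z=0}:M\circ N\to N\circ M,$$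
a *nonzero* homomorphism. Put
$$\Lambda(M,N)=c(\beta,\gamma)-2s(M,N),\qquad \mathfrak d(M,N)=\tfrac12\big(\Lambda(M,N)+\Lambda(N,M)\big)=c(\beta,\gamma)-s(M,N)-s(N,M).$$

The map $R_{N,M_z}$ carries the same information as $R_{N_z,M}$. Indeed, under the automorphism $x_k\mapsto x_k+z$, $\tau_k\mapsto\tau_k$, the module $N_{-z}\circ M$ becomes $N\circ M_z$, and since the $\varphi_k$ involve only differences of the $x$'s, $R_{N_{-z},M}$ becomes $R_{N,M_z}$. So $R_{N,M_z}$ vanishes to order exactly $s(N,M)$ at $z=0$, with leading coefficient $\pm r_{N,M}$.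

**Example 6.3.** For $M=N=L(i)$: $v\otimes u\in N\otimes M_z$ satisfies $x_1=0$, $x_2=z$, so $R(u\otimes v)=(1-z\tau)(v\otimes u)$. Thus $s=0$, $r_{M,M}=1$ and $\Lambda(M,M)=0$. For $M=L(1)$, $N=L(2)$: $R(u\otimes v)=\tau(v\otimes u)$, so $s(M,N)=0$, likewise $s(N,M)=0$, and $c=1$. Hence $\Lambda(M,N)=\Lambda(N,M)=\mathfrak d(M,N)=1$.

**Observation 6.4 (submodules and quotients).** Let $U\subset V$ be modules and suppose that $R_{M_z,V}$ is divisible by $z^s$. By naturality it maps $M_z\circ U$ into $U\circ M_z\cap z^s(V\circ M_z)$, and this is $z^s(U\circ M_z)$ because $(V/U)\circ M_z$ has no $z$-torsion. So $z^{-s}R_{M_z,V}$ restricts to $z^{-s}R_{M_z,U}$ and induces $z^{-s}R_{M_z,V/U}$. The same holds for $R_{V_z,M}$.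

The next lemma collects the calculus of $\Lambda$: positivity, the meaning of $\mathfrak d=0$, and subadditivity.

**Lemma 6.5.** Let $M,N,N'$ be simple.

(i) $\mathfrak d(M,N)\ge0$; $r_{N,M}r_{M,N}$ is a nonzero scalar if $\mathfrak d(M,N)=0$, and $0$ if $\mathfrak d(M,N)>0$.

(ii) If $M\circ N$ is simple, then $\mathfrak d(M,N)=0$. If $M$ is real, then $\Lambda(M,M)=0$ and $r_{M,M}$ is a nonzero scalar.

(iii) If $S$ is a simple subquotient of $N\circ N'$, then $\Lambda(M,S)\le\Lambda(M,N)+\Lambda(M,N')$ and $\Lambda(S,M)\le\Lambda(N,M)+\Lambda(N',M)$.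

*Proof.* (i) All modules are $\mathbb C[z]$-free, so we may divide (6.2) by $z^{s(M,N)+s(N,M)}$. The left side stays defined, so the exponent $\mathfrak d(M,N)$ on the right is $\ge0$. Put $z=0$.

(ii) $N\circ M$ has the same class as $M\circ N$, so it is simple. The nonzero maps $r_{M,N},r_{N,M}$ are then isomorphisms, and (i) gives $\mathfrak d(M,N)=0$. If $M$ is real, then $\Lambda(M,M)=\mathfrak d(M,M)=0$ and $0\ne r_{M,M}\in\mathrm{End}(M\circ M)=\mathbb C$.

(iii) By (6.1), $R_{M_z,N\circ N'}$ is divisible by $z^s$ with $s=s(M,N)+s(M,N')$. By Observation 6.4, applied to a submodule and then to a quotient of it, $R_{M_z,S}$ is divisible by $z^s$, so $s(M,S)\ge s$. As $c$ is additive in each argument, the first inequality follows. The second follows in the same way from the second formula in (6.1). $\square$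

## 7. Products with a real module

Here we see that one real factor makes heads simple, and that in length $2$ the invariant $\Lambda$ tells the head from the socle.

**Lemma 7.1.** Let $X$ be real and $Y$ simple.

(a) Every proper submodule of $X\circ Y$ lies in $\ker r_{X,Y}$; so $X\circ Y$ has simple head, isomorphic to $\mathrm{Im}\,r_{X,Y}$. Likewise $Y\circ X$ has simple head, isomorphic to $\mathrm{Im}\,r_{Y,X}$.

(b) Suppose $X\circ Y$ has length $2$. Let $T=\ker r_{X,Y}$ and $S=(X\circ Y)/T$ (both simple). Then $\Lambda(X,S)=\Lambda(X,Y)$ and $\Lambda(X,T)<\Lambda(X,Y)$.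

*Proof.* Let $s=s(X,X)+s(X,Y)$. By (6.1) and Lemma 6.5(ii), the map $R'=(z^{-s}R_{X_z,X\circ Y})|_{z=0}:X\circ X\circ Y\to X\circ Y\circ X$ equals $(X\circ r_{X,Y})(r_{X,X}\circ Y)=\kappa\,(X\circ r_{X,Y})$ with a scalar $\kappa\ne0$. By Observation 6.4, $R'$ maps $X\circ T$ into $T\circ X$ for every submodule $T\subset X\circ Y$.

(a) Let $T\subset X\circ Y$ be proper. Then $X\circ r_{X,Y}(T)\subset T\circ X$ inside $X\circ Y\circ X$. Lemma 5.1(II) gives $N\subset Y$ with $r_{X,Y}(T)\subset N\circ X$ and $X\circ N\subset T$. If $N=Y$, then $T=X\circ Y$, excluded. So $N=0$ and $r_{X,Y}(T)=0$. Thus $\ker r_{X,Y}$, which is proper, is the unique maximal submodule.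

For $Y\circ X$ use $R_{(Y\circ X)_z,X}=(R_{Y_z,X}\circ X)(Y\circ R_{X_z,X})$. Dividing by $z^{s(Y,X)+s(X,X)}$ and putting $z=0$ gives $\kappa\,(r_{Y,X}\circ X)$. So for proper $T\subset Y\circ X$ one gets $r_{Y,X}(T)\circ X\subset X\circ T$ in $X\circ Y\circ X$. Lemma 5.1(I) gives $N\subset Y$ with $r_{Y,X}(T)\subset X\circ N$ and $N\circ X\subset T$. Again $N\ne Y$, so $N=0$ and $r_{Y,X}(T)=0$.

(b) By (a), $S$ is the simple head, so $T$ is simple too. On $X\circ T$ the map $R'$ is $\kappa(X\circ r_{X,Y})|_{X\circ T}=0$. By Observation 6.4 this says $(z^{-s}R_{X_z,T})|_{z=0}=0$, so $s(X,T)\ge s+1$ and $\Lambda(X,T)\le\Lambda(X,X)+\Lambda(X,Y)-2=\Lambda(X,Y)-2$. The map $X\circ S\to S\circ X$ induced by $R'$ is $(z^{-s}R_{X_z,S})|_{z=0}$, and we claim it is nonzero. Otherwise $X\circ\mathrm{Im}\,r_{X,Y}\subset T\circ X$, and Lemma 5.1(II) gives $N\subset Y$ with $\mathrm{Im}\,r_{X,Y}\subset N\circ X$ and $X\circ N\subset T$. The first forces $N\neq0$, so $N=Y$ and $X\circ Y\subset T$, a contradiction. So $s(X,S)=s$ and $\Lambda(X,S)=\Lambda(X,X)+\Lambda(X,Y)=\Lambda(X,Y)$.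 $\square$

## 8. Cluster monomials as classes of simple modules

We need a stock of simple modules whose classes can be multiplied explicitly.

**Definition (seeds and mutation).** A *seed* consists of a quiver without loops and $2$-cycles, some of whose vertices are *frozen* (the others *mutable*), and algebraically independent elements $x_i$, one for each vertex, forming the *cluster*. Mutation at a mutable vertex $k$ replaces $x_k$ by $x_k'$, where
$$x_kx_k'=\prod_{i\to k}x_i+\prod_{k\to i}x_i ,$$
and changes the quiver thus: for each path $i\to k\to j$ add an arrow $i\to j$ (a *composite arrow*), reverse all arrows at $k$, and cancel $2$-cycles. Arrows between frozen vertices are disregarded. A *cluster monomial* is a monomial with exponents $\ge0$ in the variables of one cluster, frozen ones included. Reversing all arrows of all quivers changes nothing in the exchange relations.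

**Theorem 8.1** (Geiss–Leclerc–Schröer, Adv. Math. 228 (2011) and Selecta Math. 19 (2013); Kang–Kashiwara–Kim–Oh, *Monoidal categorification of cluster algebras*, J. AMS 31 (2018), for $w=w_0$, at $q=1$). $K_{\mathbb Q}$ is a cluster algebra (frozen variables not inverted), and every cluster monomial is the class of a simple module. The initial seed attached to the reduced word $(1,\dots,6,1,\dots,5,\dots,1,2,1)$ has vertices $(r,i)$, $r,i\ge1$, $r+i\le7$ ($r$-th pass, letter $i$), frozen if and only if $r+i=7$. Up to global reversal its arrows are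
$$(r,i)\to(r,i+1),\qquad (r,i)\to(r+1,i-1),\qquad (r+1,i)\to(r,i).$$
The variable at $(r,i)$ is the flag minor with rows $[1,i]$ and columns $[r+1,r+i]$, of height $ri$.

This is the following general rule: with $k_+$ the next occurrence of the letter at $k$, there are horizontal arrows $k_+\to k$, and ordinary arrows $k\to l$ when the letters are adjacent and $k<l<k_+\le l_+$. For $k=(r,i)$ the possible $l$ are $(r,i+1)$ and $(r+1,i-1)$.

**Example 8.2.** In type $A_2$ the word is $(1,2,1)$. The only mutable vertex is $(1,1)$, with arrows $(2,1)\to(1,1)\to(1,2)$. In terms of a unipotent $3\times3$ matrix $(n_{ij})$ the variables are $n_{12}$ at $(1,1)$, $n_{12}n_{23}-n_{13}$ at $(1,2)$ and $n_{13}$ at $(2,1)$. The exchange relation is $n_{12}n_{23}=(n_{12}n_{23}-n_{13})+n_{13}$. On modules it reads $[L(1)][L(2)]=[L(12)]+[L(21)]$, as in Example 3.2.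

Let $x_1,\dots,x_N$ be a cluster and $X_1,\dots,X_N$ the simple modules with these classes. Products of cluster monomials of one cluster are cluster monomials. So the $X_i$ are real, and for every $u\in\mathbb N^N$ the product $X^u$ of the $X_i$, with class $x^u$, is simple and real. The $X^u$ are pairwise non-isomorphic since the $x_i$ are algebraically independent.

So *cluster monomials cannot give a counterexample*: their squares are simple. We must find a simple module that is not of this form and still control it. The control comes from Laurent expansions: by the Laurent phenomenon (Fomin–Zelevinsky, J. AMS 15 (2002)), every element of $K$ is a Laurent polynomial over $\mathbb Q$ in the variables of any cluster.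

**Lemma 8.3.** Let $S$ be simple and $x$ a cluster.

(i) $[S]$ is a Laurent polynomial in $x$ with coefficients in $\mathbb Z_{\ge0}$. If $x^d[S]$ is a polynomial and $x^m$ occurs in $[S]$, then $X^{d+m}$ is a constituent of $X^d\circ S$. Consequently, for any module $V$ and $a\in\mathbb N^N$, the multiplicity of $X^a$ in $V$ is at most the coefficient of $x^a$ in $[V]$.

(ii) Let $x_1$ be mutable. Write $[S]=\sum_kg_kx_1^k$ with $g_k$ Laurent in the other variables, and let $x_1x_1'=P$ be the exchange relation. Then $P^{|k|}$ divides $g_k$ in the Laurent polynomial ring of the other variables, for all $k<0$.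

*Proof.* (i) $x^d[S]=[X^d\circ S]$ is a combination of classes of simple modules with coefficients in $\mathbb Z_{\ge 0}$. It is also a $\mathbb Q$-combination of the classes $x^a=[X^a]$ of distinct simple modules. Classes of simple modules form a basis, so the two expressions coincide. For the last claim, add up the expansions of the constituents of $V$: a constituent isomorphic to $X^a$ contributes $1$ to the coefficient of $x^a$, and the others contribute at least $0$.

(ii) $P$ does not involve $x_1$. Substitute $x_1=P/x_1'$. By the Laurent phenomenon for the cluster $(x_1',x_2,\dots)$, the expression $\sum_kg_kP^kx_1'^{-k}$ is a Laurent polynomial in $x_1',x_2,\dots$. Comparing coefficients of powers of $x_1'$, each $g_kP^k$ is a Laurent polynomial in the other variables. $\square$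

In Example 8.2, $[L(2)]=([L(12)]+[L(21)])[L(1)]^{-1}$, and $g_{-1}=P$.

## 9. A seed of type $A_6$ with three parallel arrows

The construction of §11 needs two mutable vertices joined by at least three arrows. This section produces them, together with the heights. Write $ri$ for $(r,i)$, and $12^2$ in a list of neighbors for two parallel arrows. We mutate the initial seed successively at $12,13,21,32,23,31,42,32,12$. In each step the height of the new variable is the total height of the in-neighbors (or of the out-neighbors, which is the same) minus the old height. Initially $(r,i)$ has height $ri$, and the neighbors of $(r,i)$, where they exist, are: out $(r,i+1),(r+1,i-1),(r-1,i)$; in $(r,i-1),(r-1,i+1),(r+1,i)$.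

The composite arrows at the nine steps are as follows.

| step | vertex | composite arrows that survive | composite arrows that cancel an old arrow |
|---|---|---|---|
|1|12|$11\to13$|$11\to21,\ 22\to13,\ 22\to21$|
|2|13|$11\to14,\ 23\to12$|$11\to12,\ 23\to14$|
|3|21|$31\to12$|none|
|4|32|$31\to33,\ 23\to41,\ 42\to22$|$31\to41,\ 31\to22,\ 23\to33,\ 23\to22,\ 42\to33,\ 42\to41$|
|5|23|$13\to24,\ 13\to41,\ 32\to12,\ 32\to24$|$13\to12,\ 32\to41$|
|6|31|$21\to33$, second $32\to12$|$21\to12,\ 32\to33$|
|7|42|$32\to43,\ 32\to51,\ 52\to22$|$32\to22,\ 52\to51$|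
|8|32|$23\to12,\ 31\to12$ (each twice, minus one old opposite arrow), $42\to12$ twice, $23\to43,\ 23\to51,\ 31\to24,\ 31\to43,\ 31\to51,\ 42\to24$|$23\to24,\ 42\to43,\ 42\to51$|
|9|12|$42\to32$ ($4-1=3$), $23\to32,\ 31\to32,\ 42\to22$ (each $2-1=1$), $23\to22,\ 31\to22$|none|

The table is checked by following each vertex until it is mutated. The arrows at a vertex change only when it is mutated or is a neighbor of the mutated vertex.

1. *Vertex 12.* Untouched: in $11,22$; out $13,21$. Height $5-2=3$.
2. *Vertex 13.* Initially in $12,23$; out $14,22$. Step 1 reverses $12\to13$, cancels $13\to22$, adds $11\to13$. So in $11,23$; out $12,14$. Height $7-3=4$.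
3. *Vertex 21.* Initially in $12,31$; out $11,22$. Step 1 reverses $12\to21$ and cancels $21\to11$, $21\to22$. So in $31$; out $12$. Height $3-2=1$.
4. *Vertex 32.* Untouched: in $23,31,42$; out $22,33,41$. Height $17-6=11$.
5. *Vertex 23.* Initially in $22,14,33$; out $24,32,13$. Step 2 reverses $23\to13$, cancels $14\to23$, adds $23\to12$. Step 4 reverses $23\to32$, cancels $22\to23$ and $33\to23$, adds $23\to41$. So in $13,32$; out $12,24,41$. Height $15-6=9$.
6. *Vertex 31.* Initially in $22,41$; out $32,21$. Step 3 reverses $31\to21$, adds $31\to12$. Step 4 reverses $31\to32$, cancels $22\to31$ and $41\to31$, adds $31\to33$. So in $21,32$; out $12,33$. Height $12-3=9$.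
7. *Vertex 42.* Initially in $41,33,52$; out $43,51,32$. Step 4 reverses $42\to32$, cancels $33\to42$ and $41\to42$, adds $42\to22$. So in $32,52$; out $22,43,51$. Height $21-8=13$.
8. *Vertex 32.* After step 4: in $22,33,41$; out $23,31,42$. Step 5 reverses $32\to23$, cancels $41\to32$, adds $32\to12$ and $32\to24$. Step 6 reverses $32\to31$, cancels $33\to32$, adds a second $32\to12$. Step 7 reverses $32\to42$, cancels $22\to32$, adds $32\to43$ and $32\to51$. So in $23,31,42$; out $12^2,24,43,51$. Height $31-11=20$.
9. *Vertex 12.* After step 1: in $13,21$; out $11,22$. Step 2 reverses $13\to12$, cancels $12\to11$, adds $23\to12$. Step 3 reverses $21\to12$, adds $31\to12$. Step 5 cancels $12\to13$, reverses $23\to12$, adds $32\to12$. Step 6 cancels $12\to21$, reverses $31\to12$, adds a second $32\to12$. Step 8 reverses both arrows $32\to12$, replaces $12\to23$ and $12\to31$ by $23\to12$ and $31\to12$, and adds $42\to12$ twice. So in $23,31,42^2$; out $22,32^2$. Height $44-3=41$.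

Now the final seed. *Vertex 42*: after step 7, in $22,43,51$; out $32,52$. Step 8 reverses $42\to32$, cancels $43\to42$ and $51\to42$, adds $42\to12$ twice and $42\to24$. Step 9 reverses both arrows $42\to12$, replaces $22\to42$ by $42\to22$, and replaces $32\to42$ by three arrows $42\to32$. *Vertex 32*: after step 8, in $12^2,24,43,51$; out $23,31,42$. Step 9 reverses both arrows $12\to32$, replaces $32\to23$, $32\to31$ by $23\to32$, $31\to32$, and gives $42\to32$ three times. Hence:

* vertex $42$ (height $13$): in $12^2$; out $32^3,22,24,52$;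
* vertex $32$ (height $20$): in $42^3,23,31,24,43,51$; out $12^2$.

All four monomials have height $82$: $2\cdot41$, $3\cdot20+4+8+10$, $3\cdot13+9+9+8+12+5$, and $2\cdot41$. So $42$ and $32$ are mutable vertices joined by exactly $b=3$ arrows, and mutating at $42$, resp. $32$, gives a variable of height $82-13=69$, resp. $82-20=62$.

## 10. Reading $\Lambda$ off Laurent exponents

From now on fix a seed $x_1,\dots,x_N$ with mutable vertices $1,2$ joined by $b\ge3$ arrows. For the theorem it is the seed of §9, with $b=3$. With monomials $a,a',c,c'$ in $x_3,\dots,x_N$,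
$$x_1x_1'=x_2^{b}a+a',\qquad x_2x_2'=x_1^{b}c+c'.\tag{10.1}$$
Let $X_1',X_2'$ be the real simple modules with classes $x_1',x_2'$. For $j\ne k$, $x_k'$ and $x_j$ lie in a common cluster, so $X_k'\circ X_j$ is simple.

**Step 1: on one cluster, $\Lambda$ is a skew-symmetric form.** Let $\lambda$ be the bilinear form on $\mathbb Z^N$ with $\lambda(e_i,e_j)=\Lambda(X_i,X_j)$. By Lemma 6.5(ii), $\lambda(e_i,e_j)+\lambda(e_j,e_i)=2\mathfrak d(X_i,X_j)=0$, so $\lambda$ is skew-symmetric. Iterating Lemma 6.5(iii), $\Lambda(X^u,X^v)\le\lambda(u,v)$ and $\Lambda(X^v,X^u)\le\lambda(v,u)$. The left sides add up to $2\mathfrak d(X^u,X^v)\ge0$, the right sides to $0$. So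
$$\Lambda(X^u,X^v)=\lambda(u,v)\qquad(u,v\in\mathbb N^N).\tag{10.2}$$

**Step 2: the form on the exchange exponents.** Define $n_1,\beta_1,n_2,\beta_2\in\mathbb Z^N$ by
$$x^{n_1}=\frac{x_2^ba}{x_1},\quad x^{n_1+\beta_1}=\frac{a'}{x_1},\quad x^{n_2}=\frac{c'}{x_2},\quad x^{n_2+\beta_2}=\frac{x_1^bc}{x_2}.$$
So $x_k'=x^{n_k}+x^{n_k+\beta_k}$. Also $(\beta_1)_1=0$, $(\beta_1)_2=-b$, $(\beta_2)_1=b$, $(\beta_2)_2=0$.

**Lemma 10.3.** $\lambda(\beta_k,e_j)=0$ for $j\ne k$, and $\lambda(\beta_1,e_1)=\lambda(\beta_2,e_2)=:\delta\ne0$. Moreover $\Lambda(X_j,X_k')=\max\{\lambda(e_j,n_k),\lambda(e_j,n_k+\beta_k)\}$ for all $j$ and $k=1,2$.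

*Proof.* By (10.1), $X_k\circ X_k'$ has exactly two constituents, $X^{n_k+e_k}$ and $X^{n_k+\beta_k+e_k}$. Let $j\ne k$ and let $T$ be one of them. By Lemma 6.5(iii),
$$\Lambda(X_j,T)\le\Lambda(X_j,X_k)+\Lambda(X_j,X_k'),\qquad \Lambda(T,X_j)\le\Lambda(X_k,X_j)+\Lambda(X_k',X_j).$$
The right sides add up to $2\mathfrak d(X_j,X_k)+2\mathfrak d(X_j,X'_k)=0$ and the left sides to a number $\ge0$. So both are equalities. With (10.2) the first reads $\Lambda(X_j,X_k')=\lambda(e_j,n_k)$ for one choice of $T$ and $\Lambda(X_j,X_k')=\lambda(e_j,n_k+\beta_k)$ for the other. This gives the claims for $j\neq k$.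

For $j=k$ apply Lemma 7.1(b) with $X=X_k$, $Y=X_k'$. The numbers $\lambda(e_k,n_k+e_k)=\lambda(e_k,n_k)$ and $\lambda(e_k,n_k+\beta_k+e_k)=\lambda(e_k,n_k+\beta_k)$ are different, and their maximum is $\Lambda(X_k,X_k')$. So $\delta_k:=\lambda(\beta_k,e_k)\ne0$. Finally, expanding the second argument in the $e_j$, we get $\lambda(\beta_1,\beta_2)=(\beta_2)_1\delta_1=b\delta_1$ and $\lambda(\beta_2,\beta_1)=(\beta_1)_2\delta_2=-b\delta_2$. Skew-symmetry gives $\delta_1=\delta_2$. $\square$

**Step 3: normalizing the sign of $\delta$.** Interchanging the labels $1,2$ (and $a\leftrightarrow c$, $a'\leftrightarrow c'$) replaces $(n_1,\beta_1,n_2,\beta_2)$ by $(n_2+\beta_2,-\beta_2,n_1+\beta_1,-\beta_1)$, hence $\delta$ by $-\delta$, and the setting is otherwise symmetric. So *we assume $\delta>0$*. Then $\lambda(e_k,\beta_k)=-\delta<0$, and Lemma 10.3 becomes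
$$\Lambda(X_j,X_k')=\lambda(e_j,n_k)\quad\text{for all }j\text{ and }k=1,2.\tag{10.4}$$

**Step 4: a lower bound for $\Lambda$ outside the cluster.** Lemma 6.5(iii) bounds $\Lambda$ from above. The next lemma turns this into lower bounds for modules known only through Laurent expansions.

**Lemma 10.5.** Let $P,Q$ be simple. Let $m,n\in\mathbb Z^N$ be exponents of monomials occurring in $[P]$, $[Q]$, and suppose $\Lambda(X_j,Q)\le\lambda(e_j,n)$ for all $j$. Then $\Lambda(P,Q)\ge\lambda(m,n)$.

*Proof.* Choose $d\in\mathbb N^N$ clearing denominators of both. By Lemma 8.3(i), $X^{d+m}$ is a constituent of $X^d\circ P$ and $X^{d+n}$ one of $X^d\circ Q$. By (10.2) and Lemma 6.5(iii),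
$$\begin{aligned}\lambda(d+m,d+n)&=\Lambda(X^{d+m},X^{d+n})\le\Lambda(X^{d+m},X^d)+\Lambda(X^{d+m},Q)\\&\le\lambda(d+m,d)+\Lambda(X^d,Q)+\Lambda(P,Q)\le\lambda(d+m,d)+\lambda(d,n)+\Lambda(P,Q).\end{aligned}$$
Subtract $\lambda(d+m,d)+\lambda(d,n)$. $\square$

## 11. A simple module with three Laurent monomials

We now leave the cluster monomials. The plan is to multiply $x_1'$ and $x_2'$, which do not belong to a common seed we control. The product $X_1'\circ X_2'$ breaks into a cluster monomial and one further simple module $M$, and $M$ has nilpotent $r_{M,M}$.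

Put $f_1=ac'$, $f_2=a'c'$, $f_3=a'c$ and
$$x^{m_1}=x_1^{-1}x_2^{b-1}f_1,\quad x^{m_2}=x_1^{-1}x_2^{-1}f_2,\quad x^{m_3}=x_1^{b-1}x_2^{-1}f_3,\qquad z_0=x^{m_1}+x^{m_2}+x^{m_3}.$$
So $m_1=n_1+n_2$, $m_2=n_1+\beta_1+n_2$, $m_3=m_1+\beta_1+\beta_2$. Multiplying out,
$$x_1'x_2'=z_0+x_1^{b-1}x_2^{b-1}ac.\tag{11.1}$$

**Lemma 11.2.** There is a simple module $M$ with $[M]=z_0$; it is a constituent of $X_1'\circ X_2'$. Moreover $\Lambda(M,M)\ge\delta(b-2)>0$.

*Proof.* *$X_1'\circ X_2'$ is not simple.* By (10.4) the hypothesis of Lemma 10.5 holds for $Q=X_2'$, $n=n_2$ and for $Q=X_1'$, $n=n_1$. So, by Lemma 10.3,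
$$\Lambda(X_1',X_2')\ge\lambda(n_1,n_2),\qquad \Lambda(X_2',X_1')\ge\lambda(n_2+\beta_2,n_1)=\lambda(n_2,n_1)+\delta\,(n_1)_2=\lambda(n_2,n_1)+\delta b .$$
Adding, $2\mathfrak d(X_1',X_2')\ge\delta b>0$, and Lemma 6.5(ii) applies.

*Its constituents.* The four monomials in (11.1) have $(x_1,x_2)$-exponents $(-1,b-1),(-1,-1),(b-1,-1),(b-1,b-1)$, so they are distinct, with coefficient $1$. By Lemma 8.3(i) the class of a constituent $S$ is a partial sum of them, say with coefficients $\epsilon_1,\epsilon_2,\epsilon_3\in\{0,1\}$ at $x^{m_1},x^{m_2},x^{m_3}$. The coefficient of $x_1^{-1}$ in $[S]$ is $x_2^{-1}c'(\epsilon_1x_2^ba+\epsilon_2a')$. By Lemma 8.3(ii) at vertex $1$ it is divisible by $x_2^ba+a'$. A single monomial is a unit and is not divisible by a binomial, so $\epsilon_1=\epsilon_2$. At vertex $2$ the coefficient of $x_2^{-1}$ is $x_1^{-1}a'(\epsilon_2c'+\epsilon_3x_1^bc)$, to be divisible by $x_1^bc+c'$, so $\epsilon_2=\epsilon_3$. Thus the three monomials of $z_0$ stay together. As $X_1'\circ X_2'$ is not simple, there are exactly two constituents, with classes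 $x_1^{b-1}x_2^{b-1}ac$ and $z_0$.

*The bound.* By Lemma 6.5(iii) and (10.4), $\Lambda(X_j,M)\le\lambda(e_j,n_1+n_2)=\lambda(e_j,m_1)$ for all $j$. So Lemma 10.5 with $P=Q=M$, $m=m_3$, $n=m_1$ gives
$$\Lambda(M,M)\ge\lambda(m_3,m_1)=\lambda(\beta_1+\beta_2,m_1)=\delta\big((m_1)_1+(m_1)_2\big)=\delta(-1+b-1).\ \square$$

This is where three arrows matter: for $b=2$ the last line would give only $\Lambda(M,M)\ge0$.

## 12. The composition factors of $M\circ M$

Let $L=X^{m_1+m_3}$, with $[L]=x_1^{b-2}x_2^{b-2}f_1f_3$. This is a cluster monomial, so $L$ is real simple.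

**Proposition 12.1.** $[M\circ M]=[E]+2[L]$ with $E\not\cong L$ simple, and $r:=r_{M,M}$ satisfies $r^2=0$, $\mathrm{Im}\,r\cong L$.

*Proof.* **Step 1: limit the possible constituents by divisibility.** $[M]^2=z_0^2$ is the sum of six distinct monomials, with $(x_1,x_2)$-exponents
$$2m_1:(-2,2b-2),\quad m_1+m_2:(-2,b-2),\quad 2m_2:(-2,-2),$$
$$m_1+m_3:(b-2,b-2),\quad m_2+m_3:(b-2,-2),\quad 2m_3:(2b-2,-2)$$
and coefficients $1,2,1,2,2,1$. Let $S$ be a constituent of $M\circ M$ and $c_1,\dots,c_6\ge0$ its coefficients at these monomials, in this order. The coefficient of $x_1^{-2}$ in $[S]$ is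
$$x_2^{-2}c'^2\big(c_1(x_2^ba)^2+c_2x_2^ba\,a'+c_3a'^2\big)=x_2^{-2}f_2^2\,(c_1y^2+c_2y+c_3),\qquad y=\frac{x_2^ba}{a'}.$$
By Lemma 8.3(ii) with $k=-2$, $c_1y^2+c_2y+c_3$ is divisible by $(y+1)^2$ in the Laurent ring. Setting $x_3,\dots,x_N$ equal to $1$ and $x_2=t$, we get that $c_1t^{2b}+c_2t^b+c_3$ is divisible by $(t^b+1)^2$. At a root $t$ of $t^b=-1$ the value and the derivative $bt^{b-1}(2c_1t^b+c_2)$ vanish: $c_1-c_2+c_3=0$ and $c_2=2c_1$. So $(c_1,c_2,c_3)=c\,(1,2,1)$. The same argument at vertex $2$, with the monomials $2m_2,m_2+m_3,2m_3$, gives $(c_3,c_5,c_6)=c\,(1,2,1)$ with the same $c=c_3$.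

If $c=0$, then $[S]$ is a multiple of $[L]$, so $S\cong L$. The numbers $c$ of all constituents add up to $1$, so exactly one constituent $E$ has $c=1$, and it is not $L$. Hence $[M\circ M]=[E]+m[L]$ with $0\le m\le2$, since $m$ is at most the coefficient $2$ of $[L]$ in $z_0^2$.

**Step 2: nilpotency of $r$ forces $m=2$.** Since $\mathfrak d(M,M)=\Lambda(M,M)>0$, Lemma 6.5(i) gives $r^2=0$, while $r\ne0$. So $\mathrm{Im}\,r\subset\ker r$ and $2[\mathrm{Im}\,r]\le[M\circ M]$. As $E$ has multiplicity one, it does not occur in $\mathrm{Im}\,r$. Hence $[\mathrm{Im}\,r]=k[L]$ with $k\ge1$ and $2k\le m\le2$, so $m=2$ and $\mathrm{Im}\,r\cong L$. $\square$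

Nilpotency alone does not finish the job: on $E\oplus L\oplus L$ there is also an endomorphism with square zero and image $L$, sending one copy of $L$ to the other. We must show that $L$ occurs only once in the head.

## 13. $\mathrm{Hom}(M\circ M,L)$ is one-dimensional

The idea is to multiply by $X=X_1$ on the right. This kills the denominator of $z_0$ at $x_1$ and makes a multiplicity drop from $2$ to $1$.

**Proposition 13.1.** $\dim\mathrm{Hom}(M\circ M,L)=1$. Hence $M\circ M$ is not semisimple.

*Proof.* The dimension is $\ge1$ by Proposition 12.1, as $r$ maps $M\circ M$ onto a copy of $L$.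

**Step 1: find a simple submodule $A\subset M\circ X$.** We have
$$x_1z_0=x_2^{b-1}f_1+x_2^{-1}a'(c'+x_1^bc)=x_2^{b-1}f_1+a'x_2',\tag{13.2}$$
a sum of two cluster monomials (the second in the cluster containing $x_2'$). So $X\circ M$ and $M\circ X$ have exactly two constituents, the simple modules with these classes. By Lemma 7.1(a), $A:=\mathrm{Im}(r_{X,M})\subset M\circ X$ is simple, so it is one of them.

**Step 2: embed $\mathrm{Hom}(M\circ M,L)$ in $\mathrm{Hom}(M\circ A,L\circ X)$.** For $f\in\mathrm{Hom}(M\circ M,L)$ let
$$h_f=(f\circ X)|_{M\circ A}:M\circ A\to L\circ X,\qquad M\circ A\subset M\circ M\circ X .$$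
If $h_f=0$, then $M\circ A\subset\ker f\circ X$. Lemma 5.1(II) gives $N\subset M$ with $A\subset N\circ X$ and $M\circ N\subset\ker f$. As $A\ne0$, $N\ne0$, so $N=M$ and $f=0$. Thus $f\mapsto h_f$ is injective.

**Step 3: count.** $L\circ X$ is simple with class $x_1^{b-1}x_2^{b-2}f_1f_3$. By Lemma 8.3(i) its multiplicity in $M\circ A$ is at most the coefficient of this monomial in $z_0[A]$. The $(x_1,x_2)$-exponents of the monomials of $z_0[A]$ are:

* if $[A]=x_2^{b-1}f_1$: $(-1,2b-2),\ (-1,b-2),\ (b-1,b-2)$;
* if $[A]=a'x_2'=x_2^{-1}(f_2+x_1^bf_3)$: $(-1,b-2),(-1,-2),(b-1,-2)$ from $x_2^{-1}f_2$, and $(b-1,b-2),(b-1,-2),(2b-1,-2)$ from $x_1^bx_2^{-1}f_3$.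

In both cases $(b-1,b-2)$ occurs exactly once, with coefficient $1$. So $\dim\mathrm{Hom}(M\circ M,L)\le\dim\mathrm{Hom}(M\circ A,L\circ X)\le1$.

If $M\circ M$ were semisimple, Proposition 12.1 would give $M\circ M\cong E\oplus L\oplus L$ and $\dim\mathrm{Hom}(M\circ M,L)=2$, a contradiction. $\square$

**Proof of Theorem 1.1(a).** Take the seed of §9 with $b=3$, whose vertices $1,2$ are $42,32$ in some order. By Lemma 11.2, $M$ has the height of $X_1'\circ X_2'$, which is $69+62=131$. By §2 it corresponds to $\pi\in\mathrm{Irr}_{131}$, and $M\circ M$ corresponds to $\pi\times\pi$. Propositions 12.1 and 13.1 and the reality of $L$ give all claims of (a), with $E,L$ also denoting the corresponding representations. $\square$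

## 14. The layers $L,E,L$

Proof of Theorem 1.1(b), for any $b\ge3$. Keep $X=X_1$ and $A$.

**Step 1: locate $A$ as a kernel.** Since $X\circ M$ has length $2$ and $\mathrm{Im}\,r_{X,M}=A$ is simple, $r_{X,M}$ is not injective. So $r_{M,X}r_{X,M}$ is not a nonzero scalar, and by Lemma 6.5(i) it is $0$. Thus $A\subset\ker r_{M,X}$. As $M\circ X$ has length $2$ and $r_{M,X}\ne0$, $\ker r_{M,X}=A$. The module $A':=\mathrm{Im}\,r_{M,X}\subset X\circ M$ is isomorphic to $(M\circ X)/A$, the other constituent. So one of $[A],[A']$ is $x_2^{b-1}f_1$ and the other is $a'x_2'$.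

**Step 2: $\dim\mathrm{Hom}(M\circ A,M\circ A')\le1$.** By Lemma 8.3(i) the Laurent expansion of a common constituent is bounded coefficientwise by $z_0[A]$ and by $z_0[A']$. By the two lists in §13 it involves only the monomials with exponents $(-1,b-2)$ (the monomial $x_1^{-1}x_2^{b-2}f_1f_2$ in both lists) and $(b-1,b-2)$, each with coefficient $\le1$. By Lemma 8.3(ii) at vertex $1$ its coefficient of $x_1^{-1}$ is divisible by $x_2^ba+a'$. A single monomial is not, so only $(b-1,b-2)$ occurs. Hence the common constituent is $L\circ X$, with multiplicity at most one in each of the two modules. A nonzero map $M\circ A\to M\circ A'$ therefore has image isomorphic to $L\circ X$. Its image is the only submodule of $M\circ A'$ isomorphic to $L\circ X$, and its kernel is the only submodule of $M\circ A$ with quotient isomorphic to $L\circ X$, because a second one would give multiplicity two. So the map is unique up to a scalar.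

**Step 3: a subalgebra of codimension at most one.** For $\varphi\in\mathrm{End}(M\circ M)$ let
$$h_\varphi=(M\circ r_{M,X})(\varphi\circ X)|_{M\circ A}:M\circ A\to M\circ A'.$$
Since $\ker(M\circ r_{M,X})=M\circ A$, the set
$$B=\{\varphi:h_\varphi=0\}=\{\varphi:(\varphi\circ X)(M\circ A)\subset M\circ A\}$$
is a subalgebra, and by Step 2 it has codimension $\le1$ in $\mathrm{End}(M\circ M)$.

**Step 4: $r\notin B$.** Write $r=if$ with $f:M\circ M\twoheadrightarrow L$ and $i:L\hookrightarrow M\circ M$. By Step 2 of §13, $h_f\ne0$, and $L\circ X$ is simple, so $h_f$ is surjective and $(r\circ X)(M\circ A)=i(L)\circ X$. If this were contained in $M\circ A$, Lemma 5.1(I) would give $N\subset M$ with $i(L)\subset M\circ N$ and $N\circ X\subset A$. But $N=0$ contradicts $i(L)\neq0$, and $N=M$ contradicts $A\ne M\circ X$.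

**Step 5: $E$ is not a direct summand.** Suppose $M\circ M=E\oplus W$, so $[W]=2[L]$, and let $e$ be the projection onto $E$. Then $re=er=0$, because $r(E)$ is a quotient of $E$ inside $\mathrm{Im}\,r\cong L$, and $e(\mathrm{Im}\,r)$ is a quotient of $L$ inside $E$. By Steps 3 and 4, $\mathrm{End}(M\circ M)=B\oplus\mathbb Cr$, so $e+tr\in B$ for some $t\in\mathbb C$. As $B$ is an algebra and $r^2=0$, $e=(e+tr)^2\in B$. Hence $e\circ X$ and $(1-e)\circ X$ preserve $M\circ A$, and
$$M\circ A=(e\circ X)(M\circ A)\oplus((1-e)\circ X)(M\circ A).$$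
The class of $A$ is a cluster monomial, so $A$ is real. By Lemma 7.1(a), $M\circ A$ has simple head and is indecomposable. Thus $M\circ A\subset E\circ X$ or $M\circ A\subset W\circ X$. In the first case $h_f=0$, as $f|_E=0$; this contradicts $h_f\ne0$. In the second case $[M\circ A]=z_0[A]$ would be a multiple of $[L\circ X]$, which is a single monomial; by the lists in §13 this is false.

**Step 6: conclude by duality.** By (4.1), $M\circ M$ is self-dual and its head and socle are isomorphic. If $E$ were in the head, it would be in the socle too. Having multiplicity one, the submodule $E$ would map isomorphically onto the quotient $E$ and be a direct summand, contrary to Step 5. So head and socle are multiples of $L$. By Proposition 13.1 the head is $L$, hence so is the socle. The socle lies in the radical: otherwise the simple socle would map onto the simple head, and $M\circ M=\mathrm{soc}\oplus\mathrm{rad}$ with $\mathrm{rad}\neq0$ would have a head of length at least $2$. Every nonzero proper submodule contains the simple socle and lies in the radical, which is the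 unique maximal submodule and has length $2$. So the only submodules are $0\subset\mathrm{soc}\subset\mathrm{rad}\subset M\circ M$, with layers $L,E,L$. By §2 the same holds for $\pi\times\pi$. $\square$

## 15. All $n\ge131$

Proof of Theorem 1.1(c). The step from $131$ to $n$ adds unramified characters that do not interact with $\pi$. Let $\pi,E,L$ be as in (a) and $k=n-131$; for $k=0$ there is nothing to do. Let $\nu$ be the module character of $F^\times$. The cuspidal support of $\pi$ lies on one line $\{\chi\nu^j\}_{j\in\mathbb Z}$ of unramified characters. Choose unramified characters $\chi_1,\dots,\chi_k$ of $F^\times$ lying on pairwise distinct lines, all different from that of $\pi$. Put $\tau_0=\chi_1\times\dots\times\chi_k$ and $\tau=\tau_0\times\tau_0$.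

**Step 1: the new square.** By Zelevinsky (Tadić for division algebras), $\chi_i\times\chi_i$ is irreducible, and products of irreducible representations supported on disjoint lines are irreducible and commute. So $\tau_0$, $\tau\cong(\chi_1\times\chi_1)\times\dots\times(\chi_k\times\chi_k)$ and $\pi'=\pi\times\tau_0\in\mathrm{Irr}_n$ are irreducible, $\pi'\times\pi'\cong(\pi\times\pi)\times\tau$, and the constituents of this representation are $E\times\tau$ and $L\times\tau$ (twice).

**Step 2: the new Hom space.** By the geometric lemma, the Jacquet module of $(\pi\times\pi)\times\tau$ has a filtration by pieces $(\sigma_1\times\tau_1)\otimes(\sigma_2\times\tau_2)$, where $\sigma_1\otimes\sigma_2$ comes from a Jacquet module of $\pi\times\pi$ and $\tau_1\otimes\tau_2$ from one of $\tau$. For the cuspidal support of $L\otimes\tau$, everything on the line of $\pi$ must be in the first tensor factor and everything on the other lines in the second. So $\sigma_2$ and $\tau_1$ are trivial, and the direct summand of the Jacquet module with this cuspidal support is $(\pi\times\pi)\otimes\tau$.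 By Frobenius reciprocity
$$\mathrm{Hom}\big((\pi\times\pi)\times\tau,\ L\times\tau\big)=\mathrm{Hom}\big((\pi\times\pi)\otimes\tau,\ L\otimes\tau\big)=\mathrm{Hom}(\pi\times\pi,L),$$
the last equality because $\mathrm{End}(\tau)=\mathbb C$. This has dimension $1$ by (a). If $\pi'\times\pi'$ were semisimple, it would contain $L\times\tau$ twice as a summand, and the dimension would be at least $2$. So $\pi'\times\pi'$ is not semisimple. $\square$
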